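# Counting triangular embeddings of complete graphs

## 1. The triple-system bound as a guess, and the orders 4, 6 and 13

In how many ways can $K_n$ be drawn on a closed surface so that every face is a triangle? Here is the answer one would first guess: about as many as there are collections of triples with the obvious counting property. These notes prove that this guess is right on the logarithmic scale. We first fix the words, then test the guess by hand.

**Definition (triangular embedding).** A *triangular embedding* of $K_n$ is a cellular embedding of $K_n$, on the vertex set $\{1,\dots,n\}$, in a closed surface, orientable or not, in which every face is bounded by a 3-cycle of $K_n$. Two embeddings are *distinct* if their sets of face triangles differ; we do not identify embeddings up to isomorphism.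

**Definition (twofold triple system).** A *twofold triple system* of order $n$ is a collection of triples from $\{1,\dots,n\}$ such that every pair of points lies in exactly two of them. It is *simple* if no triple is repeated.

**Definition (link).** For a multiset of triples, the *link* of a point $x$ is the multigraph with one edge $yz$ for each triple $xyz$.

If every pair containing $x$ is covered exactly twice, every vertex of the link of $x$ has degree $2$, so the link is a disjoint union of cycles. A cycle of length $2$, two parallel edges, is called a *digon*; it occurs exactly when a triple through $x$ is repeated.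

The faces of a triangular embedding form a twofold triple system, because an edge lies on two faces. Around each vertex the faces are arranged in one cycle, so every link is a *single* cycle of length $n-1$. Conversely, if every pair is covered exactly twice and every link is a single cycle of length $n-1\ge 3$, then there are no digons, so no triple is repeated, and gluing the triangles along common edges gives a triangular embedding of $K_n$. This is the form in which we use embeddings from now on.

A twofold triple system has $n(n-1)/3$ triples, so $n\equiv 0$ or $1\pmod 3$. We recall the known upper bound: there are at most $(e^{-1/2}n)^{n^2/3}$ simple twofold triple systems of order $n$. For $n\ge4$ the faces of an embedding form a simple system, so this also bounds the number of triangular embeddings. The guess is that the link condition costs only a lower-order factor. This is Conjecture 3 of the paper "Triangular embeddings of complete graphs (neighborly maps) with 12 and 13 vertices":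

$$\#\{\text{distinct triangular embeddings of }K_n\}=n^{\,n^2/3+o(n^2)},\qquad n\to\infty,\ n\equiv 0,1 \pmod 3. $$

**Order 4.** The link of a point in a simple system is a 2-regular simple graph on three vertices, hence a triangle. So all four triples are present: there is one embedding, the tetrahedron.

**Order 6.** Call the points $v,0,1,2,3,4$ and read the digits mod $5$. In a simple system every link is a 2-regular simple graph on five vertices, hence a 5-cycle, so the link condition is automatic. There are $12$ possibilities for the link of $v$; let it be $(0,1,2,3,4)$. The link of $i$ then contains the path $i-1,\,v,\,i+1$, and it must be completed from $i+1$ to $i-1=i+4$ through $i+2,i+3$. The completion $i+1,i+2,i+3,i+4$ uses the triple $\{i,i+1,i+2\}$. Then the link of $i+1$ contains the edge $\{i,i+2\}$ besides the path $i,v,i+2$, so it contains a triangle, which is impossible. Hence the completion is $i+1,i+3,i+2,i+4$ for every $i$, and the remaining triples are exactly the $\{i,i+1,i+3\}$, that is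
$$013,\quad 124,\quad 023,\quad 134,\quad 024. $$
All links are then 5-cycles. So there are exactly $12$ embeddings of $K_6$. (They lie in the projective plane: $6-15+10=1$.) We shall meet this picture again.

**Order 13.** Take the projective plane of order 3: $13$ points, $13$ lines of four points, four lines through each point, two points on exactly one line. Replace each line by its four triples. Every pair lies on one line and hence in exactly two triples, and no triple is repeated. But the link of each point consists of four disjoint triangles, one for each line through it. This simple twofold triple system is not an embedding. So the link condition is a real restriction, and the guess needs a proof.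

**Theorem 1.** There is an absolute constant $c>0$ such that for all sufficiently large $n\equiv0,1\pmod 3$ there are at least $(cn/\log n)^{n^2/3}$ distinct triangular embeddings of $K_n$ in nonorientable surfaces.

**Theorem 2.** Conjecture 3 is true: the number of distinct triangular embeddings of $K_n$ is $n^{n^2/3+o(n^2)}$, where the error in the exponent is $O(n^2\log\log n/\log n)$.

Theorem 2 follows from Theorem 1 and the upper bound. We use four published results.

* (W) Weil's bound. Let $\chi$ be a multiplicative character of $\mathbb F_q$ of order $d>1$, with $\chi(0)=0$, and let $f\in\mathbb F_q[X]$ have $r$ distinct roots in the algebraic closure and not be a constant times a $d$-th power. Then $|\sum_{s\in\mathbb F_q}\chi(f(s))|\le(r-1)\sqrt q$.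
* (PNT) The prime number theorem in arithmetic progressions.
* (BKLO) Barber–Kühn–Lo–Osthus, *Edge-decompositions of graphs with high minimum degree*, Adv. Math. 288 (2016), combined with Dross, SIAM J. Discrete Math. 30 (2016): every sufficiently large graph $G$ on $m$ vertices with all degrees even, $3\mid|E(G)|$ and $\delta(G)\ge0.99m$ has a triangle decomposition.
* (vdW) The number $L(m)$ of Latin squares of order $m$ satisfies $L(m)\ge(m!)^{2m}/m^{m^2}$ (van Lint–Wilson, *A Course in Combinatorics*, Thm 17.2, from Egorychev–Falikman). Since $m!\ge(m/e)^m$, this gives $\log L(m)\ge m^2(\log m-2)$.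

## 2. Blowing up an embedding by Latin squares, and what goes wrong in the links

**Definition (TD).** Let $f=\{p,p',p''\}$ index three disjoint $m$-sets (*fibers*) $W_p,W_{p'},W_{p''}$. A *TD on $f$* is a set of $m^2$ transversal triples (one point in each fiber) that covers each pair of points from different fibers exactly once.

TDs on $f$ correspond to Latin squares of order $m$ (row, column, symbol). For $m=2$, with fibers $\{a,a'\},\{b,b'\},\{d,d'\}$, there are two: the triples with an even number of primes, $abd,\ ab'd',\ a'bd',\ a'b'd$, and those with an odd number.

A sensible first construction is this. Take one triangular embedding of $K_t$, replace each point $p$ by a fiber $W_p$ of size $m$, and put an arbitrary TD on each of the $t(t-1)/3$ faces. Every pair of points in different fibers is covered twice. The number of choices is $L(m)^{t(t-1)/3}$, whose logarithm is at least $\frac{t(t-1)m^2}{3}(\log m-2)$. With $t\to\infty$ slowly and $m\approx n/t$ this is $(1+o(1))\frac{n^2}3\log n$, which is the count we want.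

Besides the uncovered pairs inside fibers, the trouble is the links. Let $x\in W_p$, and let $(\sigma_1,\dots,\sigma_{t-1})$ be the link of $p$ in the embedding of $K_t$. The TD on $\{p,\sigma_s,\sigma_{s+1}\}$ contributes to the link of $x$ a perfect matching between $W_{\sigma_s}$ and $W_{\sigma_{s+1}}$, that is, a bijection. Composing these bijections once around gives a permutation of $W_{\sigma_1}$, and the cycles of the link of $x$ correspond to the cycles of this permutation. If the Latin squares are independent and uniform, the permutation is uniform, so it is a single cycle with probability exactly $1/m$. We need this at all $tm$ points at once. Each event fails with probability $1-1/m$, so a union bound is useless, and the events are not independent, since all points of one fiber use the same Latin squares.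

The dependence can be fatal. Blow up the tetrahedron on $a,b,c,d$ with $m=2$, and let $\varepsilon_f\in\{0,1\}$ be the parity of the number of primes in the triples of the TD on $f$. For the point $d$ the matching across a face $f\ni d$ exchanges primed and unprimed points iff $\varepsilon_f=1$; for $d'$ it does so iff $\varepsilon_f=0$. Around the three faces at $d$ the numbers of exchanges for $d$ and for $d'$ add up to $3$. So exactly one of $d,d'$ has a 6-cycle as its link and the other has two triangles, whatever the four Latin squares are. The blow-up alone never succeeds here.

So we do not ask the random squares to make the links connected. We plant, in advance, many small switches. Each merges two cycles in one link and leaves the cycle structure of every other link alone. The random squares are then only asked to make sure that the switches at $x$ *can* connect the link of $x$. If there are few switches compared with $n^2\log n$, undoing them costs little in the count.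

## 3. A four-triple switch made harmless at five of its six points

The natural switch replaces the four triples $v01,\,v23,\,024,\,134$ by $v13,\,v02,\,014,\,234$. Both quadruples cover the same $12$ pairs
$$v0,\ v1,\ v2,\ v3,\ 01,\ 23,\ 02,\ 24,\ 04,\ 13,\ 34,\ 14$$
once each. In the link of $v$ the edges $01,23$ become $13,02$. If these edges lie in different cycles, those two cycles are merged: removing the edges leaves a path from $0$ to $1$ and a path from $2$ to $3$, and the new edges join them into one cycle.

But the switch acts on all six points. In the link of $0$ it replaces $v1,\,24$ by $v2,\,14$. If the link of $0$ is a cycle that reads $v,1,\dots,2,4,\dots$, then removal leaves paths from $1$ to $2$ and from $4$ to $v$, and the new edges join them into one cycle. If it reads $v,1,\dots,4,2,\dots$, then removal leaves a path from $1$ to $4$, which the new edge $14$ closes up: the cycle splits. What we gain at $v$ we may lose at $0$. The cure is to force the first, good order at each of $0,\dots,4$ by three further triples that are not switched.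

**Definition (gadget).** A *gadget* with active vertex $v$ is a set of seven triples on distinct points $v,0,1,2,3,4$:
$$T_1=v01,\ T_2=v23,\ T_3=024,\ T_4=134,\ T_5=013,\ T_6=023,\ T_7=124. $$
The triples $T_1,\dots,T_4$ are its *black* triples, and $T_1,T_2$ are its *docks*. *Flipping* replaces the black triples by the *white* triples $v13,\,v02,\,014,\,234$, or back.

For example, the embedding of $K_6$ found in Section 1 consists of a gadget and the three triples $v04,\,v12,\,v34$. After flipping, the link of $v$ has edges $13,02,04,12,34$, the 5-cycle $(0,2,1,3,4)$, so the result is another of the $12$ embeddings.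

**Lemma 3.** Suppose every pair is covered exactly twice, and let a gadget be present. Flipping preserves the covered pairs. In the links of $0,1,2,3,4$ it replaces a path by a path with the same ends and the same vertex set, so the partition of these links into vertex sets of cycles does not change. In the link of the active vertex $v$ it exchanges two edges for two others on the same four vertices; if the two current edges lie in different cycles, flipping merges these cycles. A surface that contains a gadget, in either state, is nonorientable.

*Proof.* The triples of the gadget contribute the following edges to the links.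

| vertex | black state | white state |
|---|---|---|
| $0$ | path $v\,1\,3\,2\,4$ | path $v\,2\,3\,1\,4$ |
| $1$ | path $v\,0\,3\,4\,2$ | path $v\,3\,0\,4\,2$ |
| $2$ | path $v\,3\,0\,4\,1$ | path $v\,0\,3\,4\,1$ |
| $3$ | path $v\,2\,0\,1\,4$ | path $v\,1\,0\,2\,4$ |
| $4$ | path $0\,2\,1\,3$ | path $0\,1\,2\,3$ |
| $v$ | edges $01,\ 23$ | edges $13,\ 02$ |

For instance, at $0$ in the black state $T_1,T_5,T_6,T_3$ give $v1,\,13,\,32,\,24$; in the white state $v02,T_6,T_5,014$ give $v2,\,23,\,31,\,14$. The other rows are read off in the same way. The inner vertices of such a path have both their link edges in the path, so the cycle containing it is the path closed up by the rest of the cycle; replacing the path by one with the same ends and vertices keeps the vertex set of this cycle and does not touch the other cycles. The statement about $v$ was shown above (for white edges $13,02$ replaced by $01,23$ the argument is the same).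

For nonorientability, suppose all triangles are coherently oriented, so that two triangles sharing an edge traverse it in opposite directions, and let $T_5$ be oriented as $(0,1,3)$. In the black state the chain $T_5,T_6,T_3,T_7,T_4$ has common edges $03,02,24,14$, and coherence forces $(0,3,2),\,(0,2,4),\,(4,2,1),\,(4,1,3)$. Then $T_4$ and $T_5$, which share $13$, both traverse $1\to3$. In the white state the chain $T_5,T_6,234,T_7,014$ has common edges $03,23,24,14$, and coherence forces $(0,3,2),\,(2,3,4),\,(2,4,1),\,(1,4,0)$. Then $014$ and $T_5$, which share $01$, both traverse $0\to1$. Either way this is a contradiction. $\square$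

**The plan.** We need a *coarse* embedding $\mathcal F$ of some $K_q$, with $q$ of size about $\log n$, that has three well-placed gadgets at each vertex other than one special vertex $\infty$ (Section 4). We blow it up over $t=q-1$ fibers of size $m$. Faces in chosen gadgets get fixed linear Latin squares, so that each gadget lifts to $m^2$ gadgets; this uses only $21t$ of the roughly $t^2/3$ faces. All other faces missing $\infty$ get free Latin squares (Section 5). The faces at $\infty$ are deleted. In their place come a *cap*, which involves $a$ additional points (Section 6), and a last layer inside the fibers (Section 7). Then random squares and flips finish the proof (Sections 8–11).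

## 4. A coarse embedding from 24 cyclotomic classes

**Proposition 4.** For every sufficiently large prime $q\equiv25\pmod{48}$ there is a triangular embedding $\mathcal F$ of $K_q$ with vertex set $\mathbb F_q$ such that, for any fixed point $\infty\in\mathbb F_q$, one can choose for every $p\ne\infty$ three gadgets with active vertex $p$, all triples in $\mathcal F$, with:

* (G1) no chosen gadget contains the vertex $\infty$;
* (G2) no two chosen gadgets share a triple;
* (G3) if $\{p,y,y'\}$ is a dock of a chosen gadget active at $p$, then the other triple of $\mathcal F$ containing $\{p,y\}$ and the other one containing $\{p,y'\}$ belong to no chosen gadget.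

Let $g$ be a primitive root mod $q$, $H$ the group of 24th powers, $\ell=|H|=(q-1)/24$, which is odd, and $D_j=g^jH$ for $j\in\mathbb Z_{24}$. Since $-1=g^{12\ell}$ and $\ell$ is odd, $-D_j=D_{j+12}$. For example, for $q=73$ we have $\ell=3$, $H=\{1,8,64\}$ and $D_{12}=-H=\{72,65,9\}$.

We look for $\mathcal F$ as the set of images of eight triples under all maps $x\mapsto hx+x_0$ with $h\in H$, $x_0\in\mathbb F_q$. Seven of the triples form a gadget and the eighth is there to make the corners close up. This gives $8\ell q=q(q-1)/3$ triples, the right number, and the eight triples have $24$ corners, one for each pair of consecutive classes on a cycle of $24$ classes.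

**Step 1: elements in prescribed classes.** *The purpose is to count $x$ such that several differences $x-c_i$ lie in given classes.* Let $\chi$ be a character of order $24$ and $\zeta=\chi(g)$. With the convention $\chi^0(0)=0$, the indicator function of $D_j$ is $\frac1{24}\sum_{e=0}^{23}\zeta^{-ej}\chi^e$. Let $c_1,\dots,c_r$ be distinct. The number of $x$ with $x-c_i\in D_{j_i}$ for all $i\le r$ is
$$24^{-r}\sum_{e_1,\dots,e_r}\zeta^{-\sum e_ij_i}\sum_x\prod_i\chi^{e_i}(x-c_i). $$
The term with all $e_i=0$ contributes $24^{-r}(q-r)$. Every other inner sum differs by at most $r$ from $\sum_x\chi\big(\prod_i(x-c_i)^{e_i}\big)$: the difference comes only from the points $c_i$ with $e_i=0$. The polynomial has at most $r$ distinct roots, with multiplicities $e_i<24$ that are not all $0$, so it is not a constant times a 24th power. By (W) the number of solutions is at least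
$$\frac{q-r}{24^r}-(r-1)\sqrt q-r. \tag{1}$$

**Step 2: the gadget points.** *The purpose is to choose six points whose differences fall into classes that make everything fit.* Put the element $0$ at $v$ and choose elements $b_0,\dots,b_4$ for the points $0,\dots,4$, successively, with

* $b_0\in D_8$;
* $b_1\in D_{12}$, $b_1-b_0\in D_1$;
* $b_2\in D_{10}$, $b_2-b_0\in D_3$, $b_2-b_1\in D_{22}$, $b_2\ne b_1/2$;
* $b_3\in D_{21}$, $b_3-b_0\in D_7$, $b_3-b_1\in D_5$, $b_3-b_2\in D_2$;
* $b_4-b_0\in D_8$, $b_4-b_1\in D_6$, $b_4-b_2\in D_4$, $b_4-b_3\in D_{21}$, $b_4\notin\{0,2b_0,2b_3\}$.

At each choice at most four classes are prescribed, relative to distinct elements, so for large $q$ the bound (1) exceeds the number of excluded values. The six points are distinct.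

Where do these numbers come from? Of the $14$ pairs in the gadget, seven ($01,23,02,24,13,14,03$) lie in two of its triples. They get classes $1,\dots,7$ of their own. The other seven lie in one triple each, and must be matched up by translation and scaling: $v0$ with $04$ (class $8$), $43$ with $3v$ (class $9$), $v2$ with $21$ (class $10$). The pair $1v$ is left over and is matched with a pair of the eighth triple (class $0$). The other two pairs of the eighth triple are matched with each other (class $11$).

**Step 3: the eighth triple.** *The purpose is to choose it so that a certain product, computed in Step 5, generates $H$.* The element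
$$r_0=\frac{b_1-b_2}{b_2}\cdot\frac{b_3}{b_4-b_3}\cdot\frac{b_4-b_0}{b_0}$$
lies in $H$, since its three factors are quotients of elements of $D_{10}$, of $D_{21}$ and of $D_8$ respectively. Let $c=r_0^{-1}$. We claim that *there is a generator $\gamma$ of $H$ with $1+c\gamma\in D_{13}$.*

For $d\mid\ell$ let $H^d=\{\gamma^d:\gamma\in H\}$ and $A_d=\#\{\gamma\in H^d:1+c\gamma\in D_{13}\}$. The group $H^d$ is the group of $24d$-th powers, and since $24d\mid q-1$, each of its elements is $s^{24d}$ for exactly $24d$ values $s\ne0$. The value $s=0$ gives $1\notin D_{13}$. Hence $24d\,A_d=\#\{s\in\mathbb F_q:1+cs^{24d}\in D_{13}\}$. The polynomial $1+cs^{24d}$ has $24d$ distinct, simple roots, because its derivative vanishes only at $s=0$. So it is not a constant times an $e$-th power for any $e>1$. Expand the indicator of $D_{13}$. The term with exponent $0$ is $\frac1{24}$ times $q$ minus the number of roots in $\mathbb F_q$; each of the other $23$ sums is at most $24d\sqrt q$ in absolute value by (W), applied to the nontrivial powers of $\chi$. Thus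
$$\Big|24d\,A_d-\frac q{24}\Big|\le\frac{24d}{24}+\frac{23}{24}\cdot24d\sqrt q,\qquad\text{so}\qquad\Big|A_d-\frac{\ell}{24d}\Big|\le\frac{23}{24}\sqrt q+\frac1{24}+\frac1{576d}\le\sqrt q$$
for large $q$; here we used $\frac{q}{576d}=\frac{\ell}{24d}+\frac1{576d}$. An element of the cyclic group $H$ is a generator iff it lies in no $H^d$ with $d\mid\ell$, $d>1$, and $\sum_{d\mid\ell,\ \gamma\in H^d}\mu(d)$ is the indicator of the generators. So the number of generators $\gamma$ with $1+c\gamma\in D_{13}$ is
$$\sum_{d\mid\ell}\mu(d)A_d\ \ge\ \frac{\varphi(\ell)}{24}-\tau(\ell)\sqrt q\ >\ 0$$
for large $q$, since $\varphi(\ell)\ge\ell^{0.9}$ and $\tau(\ell)\le\ell^{0.1}$ for large $\ell$. This proves the claim.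

Put $\rho=c\gamma\in H$, $y_0=0$, $y_2=g^{11}$, $y_1=y_2(1+\rho)$. Then $y_2\in D_{11}$, $y_1-y_2=y_2\rho\in D_{11}$ and $y_1\in D_{11+13}=D_0$.

**Step 4: the family $\mathcal F$ covers every pair twice.** Let $T_8=y_0y_1y_2$ and
$$\mathcal F=\{hT_i+x:\ h\in H,\ x\in\mathbb F_q,\ 1\le i\le8\},$$
as an indexed family. The triples containing $0$ arise by translating a point $u$ of some $hT_i$ to $0$. So the edges of the link of $0$ are $h\delta\,\text{—}\,h\delta'$ with $h\in H$, where $(\delta,\delta')=(w-u,\,w'-u)$ runs over the $24$ *corners* of the triples $\{u,w,w'\}=T_i$. Write $[uw]=j$ if $w-u\in D_j$; then $[wu]=[uw]+12$. By Steps 2 and 3,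
$$[01]=1,\ [23]=2,\ [02]=3,\ [24]=4,\ [13]=5,\ [14]=6,\ [03]=7,\ [v0]=[04]=8,$$
$$[43]=[3v]=9,\ [v2]=[21]=10,\ [y_0y_2]=[y_2y_1]=11,\ [1v]=[y_0y_1]=0. $$
Hence the corners connect the following classes (the point $u$ is in parentheses):

* $T_1$: $8\text{–}12$ ($v$), $20\text{–}1$ ($0$), $0\text{–}13$ ($1$);
* $T_2$: $10\text{–}21$ ($v$), $22\text{–}2$ ($2$), $9\text{–}14$ ($3$);
* $T_3$: $3\text{–}8$ ($0$), $15\text{–}4$ ($2$), $20\text{–}16$ ($4$);
* $T_4$: $5\text{–}6$ ($1$), $17\text{–}21$ ($3$), $18\text{–}9$ ($4$);
* $T_5$: $1\text{–}7$ ($0$), $13\text{–}5$ ($1$), $19\text{–}17$ ($3$);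
* $T_6$: $3\text{–}7$ ($0$), $15\text{–}2$ ($2$), $19\text{–}14$ ($3$);
* $T_7$: $22\text{–}6$ ($1$), $10\text{–}4$ ($2$), $18\text{–}16$ ($4$);
* $T_8$: $0\text{–}11$ ($y_0$), $12\text{–}23$ ($y_1$), $23\text{–}11$ ($y_2$).

They form one 24-cycle on the classes:
$$8,12,23,11,0,13,5,6,22,2,15,4,10,21,17,19,14,9,18,16,20,1,7,3,(8). \tag{2}$$
For a fixed corner and a fixed $d\in D_j$, where $j$ is one of its two classes, exactly one $h\in H$ moves the corresponding element of the corner to $d$. So every $d\ne0$ has degree $2$ in the link of $0$, and by translation every pair is covered exactly twice.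

**Step 5: the links are single cycles.** *The purpose is to compute the shift after one turn around (2).* Traversing a corner $(\delta,\delta')$ from $d$ leads to $d\,\delta'/\delta$. Starting from $d\in D_8$ and following (2), after $24$ edges we arrive at $dP$, where $P$ is the product over the $24$ classes of the quotient (element of the arriving corner)/(element of the departing corner). For the classes $1,\dots,7$ and $13,\dots,19$ both corners use the same element: for example, class $13$ is $b_0-b_1$ in the corner of $T_1$ at $1$ and in the corner of $T_5$ at $1$. The remaining factors, listed as class: factor, are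
$$12:\tfrac{b_1}{-y_1},\quad 23:\tfrac{y_2-y_1}{-y_2},\quad 11:\tfrac{y_1-y_2}{y_2},\quad 0:\tfrac{y_1}{-b_1},\quad 22:\tfrac{b_2-b_1}{-b_2},\quad 10:\tfrac{b_1-b_2}{b_2},$$
$$21:\tfrac{b_3}{b_4-b_3},\quad 9:\tfrac{-b_3}{b_3-b_4},\quad 20:\tfrac{b_0-b_4}{-b_0},\quad 8:\tfrac{b_4-b_0}{b_0}. $$
The factors for $12$ and $0$ multiply to $1$. The pairs $(23,11)$, $(22,10)$, $(21,9)$, $(20,8)$ each consist of two equal factors. Hence
$$P=R^2,\qquad R=\frac{y_1-y_2}{y_2}\,r_0=\rho r_0=\gamma. $$
As $\ell$ is odd and $\gamma$ generates $H$, so does $P=\gamma^2$. The first return to $d$ therefore happens after $24\ell=q-1$ edges, and the link of $0$ is one cycle of length $q-1$. By translation all links are. In particular distinct indices give distinct triples, and $\mathcal F$ is a triangular embedding of $K_q$.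

**Step 6: choosing the gadgets.** *The purpose is to secure (G1)–(G3).* For $h\in H$ and $p\in\mathbb F_q$ the triples $hT_i+p$, $1\le i\le7$, form a gadget with active vertex $p$, since $v$ is the element $0$. Different pairs $(h,p)$ give disjoint sets of triples. The corner list, shifted by $p$, shows the other triple at each dock:

* at $\{p,p+hb_0\}$ (class $8$): $h'T_3+x$ for some $x$, where $h'(b_4-b_0)=hb_0$, so $h'=h\kappa_1$ with $\kappa_1=\frac{b_0}{b_4-b_0}$;
* at $\{p,p+hb_1\}$ (class $12$): a triple of type $T_8$, which is in no gadget;
* at $\{p,p+hb_2\}$ (class $10$): of type $T_7$ with $h'=h\kappa_2$, $\kappa_2=\frac{b_2}{b_1-b_2}$;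
* at $\{p,p+hb_3\}$ (class $21$): of type $T_4$ with $h'=h\kappa_3$, $\kappa_3=\frac{b_3}{b_4-b_3}$.

The $\kappa_i$ lie in $H$, and none is $1$, because $b_4\ne2b_0$, $b_1\ne2b_2$ and $b_4\ne2b_3$. Choose greedily a set $\mathcal H\subset H$ with $|\mathcal H|=8$ and $h\kappa_i\ne h'$ for all $h,h'\in\mathcal H$, $i\le3$. Each chosen $h$ excludes at most seven elements, namely $h$ and $h\kappa_i^{\pm1}$, so this works once $\ell$ is large. For $p\ne\infty$ at most five $h\in\mathcal H$ satisfy $\infty\in\{p+hb_j:0\le j\le4\}$. Choose three of the others and take their gadgets at $p$. Then (G1) holds, and (G2) holds since the pairs $(h,p)$ are different. For (G3), the other triple at a dock is of type $T_8$ or belongs only to a gadget $(h',x)$ with $h'=h\kappa_i\notin\mathcal H$, which is not chosen. This proves Proposition 4. $\square$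

## 5. Fibers over the coarse embedding, with linear squares on the gadget faces

Fix $\mathcal F$, $\infty$ and the chosen gadgets, and put $t=q-1$, so $24\mid t$. Assume
$$\text{(P)}\quad q\ge q_0,\quad m\ge q^5,\quad \gcd(m,6)=1,\quad 10\le a\le10+6t,\quad a\equiv0,1\!\!\pmod3,\quad m+a\equiv2\!\!\pmod 3,$$
with $q_0$ a large absolute constant. Put $n=tm+a$. Let $(p_1,\dots,p_t)$ be the link cycle of $\infty$ in $\mathcal F$ (indices mod $t$), let $W_i=W_{p_i}=\{x_i:x\in\mathbb Z_m\}$, $W=\bigcup_iW_i$ and $V=W\cup A$ with $|A|=a$. A pair $x_iy_i$ is called a *fiber pair*. We build a multiset of triples on $V$ that covers every pair exactly twice.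

*The Latin part* provides almost all the freedom and contains the switches. For each face $f\in\mathcal F$ with $\infty\notin f$ we put a TD on $f$, as follows.

If $f$ belongs to a chosen gadget (exactly one, by (G2)), assign to the points $v,0,1,2,3,4$ of that gadget the linear forms
$$\lambda_v=\xi,\qquad\lambda_0=\eta,\qquad\lambda_j=\xi+j\eta\quad(j=1,2,3,4)$$
on $\mathbb Z_m^2$, and for $f=uwz$ use the triples $(\lambda_u)_u(\lambda_w)_w(\lambda_z)_z$, $(\xi,\eta)\in\mathbb Z_m^2$, where the outer subscript names the fiber. Any two of the six forms have determinant in $\{\pm1,\pm2,\pm3,\pm4\}$, a unit mod $m$ because $\gcd(m,6)=1$. So any two coordinates determine $(\xi,\eta)$, and this is a TD. For each $(\xi,\eta)$ the seven triples obtained from the seven faces of the gadget form a gadget on points of $W$, which we call a *copy* of the chosen gadget. Each chosen gadget has $m^2$ copies. Different copies share no triple: copies of different gadgets lie over different faces by (G2), and within one gadget a triple determines $(\xi,\eta)$. By (G1), all seven faces do miss $\infty$.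

If $f$ belongs to no chosen gadget, call $f$ *free* and put an arbitrary TD on it. Let $T$ denote the tuple of the TDs on all free faces.

A pair $p_ip_j$ lies on two faces of $\mathcal F$. One of them contains $\infty$ iff $p_i,p_j$ are consecutive on the link cycle of $\infty$, and then exactly one does, since the link of $\infty$ is a cycle of length $t>2$. So the Latin part covers pairs between $W_i$ and $W_j$ twice if $i\ne j$ are not cyclically consecutive, and once if they are.

## 6. The cap: Hamilton cycles as links of the extra points

The cap must cover the pairs between consecutive fibers once more, the pairs $A$–$W$ and inside $A$ twice, and part of the pairs inside fibers. There are no gadgets at the points of $A$, so their links must come out as single cycles by construction.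

Define $h$ by $a=2h+1$ ($a$ odd) or $a=2h+2$ ($a$ even); so $h\ge4$. Let $S=\{-h,\dots,h\}$ and $D=2h+1$, let $A=\{\alpha_k:k\in S\}$, plus one more element $\beta$ if $a$ is even. Note $D\le a\le7q$.

**Step 1: the starting triples.** Let $c_i=0$ for $1\le i\le t-1$, $c_t=1$, and $\varepsilon_i=(-1)^i$. For every $i$ take

* (M) $\{(z-s)_i,(z+s)_i,(z+c_i)_{i+1}\}$ for $z\in\mathbb Z_m$, $\{s,-s\}\subset\mathbb Z_m\setminus S$;
* (A) $\{\alpha_k,\,x_i,\,(x+\varepsilon_ik+c_i)_{i+1}\}$ for $k\in S$, $x\in\mathbb Z_m$;
* (B) only if $a$ is even: $\{\beta,x_i,(x+2)_i\}$ for $x\in\mathbb Z_m$.

To see (M) at work, take $m=7$ and $S=\{-1,0,1\}$ (too small for (P), but it shows the pattern): over $(z+c_i)_{i+1}$ sit the pairs $\{z-2,z+2\}$ and $\{z-3,z+3\}$, with differences $\pm4=\mp3$ and $\pm6=\mp1$, while the differences $\pm2$ are not used.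

Pairs between $W_i$ and $W_{i+1}$ are covered exactly once: $x_i$ and $(x+s+c_i)_{i+1}$ lie in one (A)-triple, with $k=\varepsilon_is$, if $s\in S$, and otherwise in one (M)-triple, with $z=x+s$. Each pair $\alpha_kx_i$ lies in two (A)-triples, one over $(i,i+1)$ and one over $(i-1,i)$. Each pair $\beta x_i$ lies in two (B)-triples. Let $\mathcal L$ be the set of fiber pairs $x_iy_i$ with $y-x\in\{\pm2,\pm4,\dots,\pm2h\}$. A pair $x_iy_i$ is in an (M)-triple iff $s=(y-x)/2\notin S$, and then in exactly one, with $z$ the midpoint. So (M) covers each fiber pair outside $\mathcal L$ exactly once and those in $\mathcal L$ never. (B) covers once the pairs of difference $\pm2$, which are in $\mathcal L$.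

The link of $\alpha_k$ is now a cycle $C_k$ through $W$ whose *turn* $y$ is
$$y_1,\ (y-k)_2,\ y_3,\ (y-k)_4,\ \dots,\ (y-k)_t,$$
followed by turn $y+1$: $t$ is even, and the step from $W_t$ to $W_1$ adds $k+c_t=k+1$. So $C_k$ is a Hamilton cycle on $W$.

In all moves below, all coordinates are integers in $[0,m/2)$. This is possible: they are at most $3000q^3$, because there are at most $\binom a2\le24.5q^2$ locations of Move II, spaced by $10D\le70q$, and Move III needs at most $10Da\le490q^2$ more; and $m\ge q^5$.

**Step 2: Move I (only $a$ even).** *The purpose is to turn the link of $\beta$ into one cycle.* For $i=1,\dots,t-1$, with $u=10i$, replace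
$$\alpha_0u_iu_{i+1},\quad \alpha_0(u{+}2)_i(u{+}2)_{i+1},\quad \beta u_i(u{+}2)_i,\quad \beta u_{i+1}(u{+}2)_{i+1}$$
by
$$\beta u_iu_{i+1},\quad \beta(u{+}2)_i(u{+}2)_{i+1},\quad \alpha_0u_i(u{+}2)_i,\quad \alpha_0u_{i+1}(u{+}2)_{i+1}. $$
Different $i$ use different $u$, so these moves remove pairwise different triples. The covered pairs do not change: both quadruples cover all pairs of one of $\alpha_0,\beta$ with one of the four points, and the four pairs $u_iu_{i+1}$, $(u{+}2)_i(u{+}2)_{i+1}$, $u_i(u{+}2)_i$, $u_{i+1}(u{+}2)_{i+1}$. In the link of $\alpha_0$ the path $u_i,u_{i+1},\dots,(u{+}2)_i,(u{+}2)_{i+1}$ of $C_0$ (turns $u$ to $u+2$) becomes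
$$u_i,(u{+}2)_i,\dots\text{(reversed)}\dots,u_{i+1},(u{+}2)_{i+1},$$
a path with the same ends and vertices. The link of $\beta$ initially consists of $t$ cycles, one on each $W_i$ with steps of $2$ ($m$ is odd). The $i$-th move exchanges the edges $u_i(u{+}2)_i$ and $u_{i+1}(u{+}2)_{i+1}$ for $u_iu_{i+1}$ and $(u{+}2)_i(u{+}2)_{i+1}$, which merges the cycle containing $W_1,\dots,W_i$ with the one on $W_{i+1}$. Afterwards the link of $\beta$ is a Hamilton cycle on $W$.

**Step 3: Move II for a pair $k\ne k'$ in $S$ at location $w$.** *The purpose is to cover $\alpha_k\alpha_{k'}$ twice and insert these points into each other's links.* Put $w'=w+D$, $x=w+k$, $x'=x+D$, $y=w+k'$, $y'=y+D$. Remove the (A)-triples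
$$\alpha_kx_1w_2,\quad\alpha_kx'_1w'_2,\quad\alpha_{k'}y_1w_2,\quad\alpha_{k'}y'_1w'_2$$
and add
$$\alpha_k\alpha_{k'}w_2,\quad\alpha_k\alpha_{k'}w'_2,\quad\alpha_kx_1x'_1,\quad\alpha_{k'}y_1y'_1,\quad w_2x_1y_1,\quad w'_2x'_1y'_1. $$
The removed triples cover $\alpha_kx_1,\alpha_kw_2,x_1w_2,\alpha_kx'_1,\alpha_kw'_2,x'_1w'_2$ and the same with $(k',y,y')$ for $(k,x,x')$. The added triples cover all of these once and, in addition, $\alpha_k\alpha_{k'}$ twice and each of $x_1x'_1,\ y_1y'_1,\ x_1y_1,\ x'_1y'_1$ once. The points $x,x',y,y'$ are distinct, because $D>2h\ge|k-k'|>0$. So these last four pairs form a 4-cycle. In the link of $\alpha_k$ the path $x_1,w_2,\dots,x'_1,w'_2$ (turns $x$ to $x+D$) becomes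
$$x_1,x'_1,\dots\text{(reversed)}\dots,w_2,\alpha_{k'},w'_2,$$
with the same ends and the one new vertex $\alpha_{k'}$; similarly for $\alpha_{k'}$.

**Step 4: Move III (only $a$ even).** *The purpose is to cover the pairs $\beta\alpha_k$, and the pairs $\alpha\alpha'$ that are consecutive in a fixed order.* Order $S$ as $\kappa_1,\dots,\kappa_{a-1}$ with $\kappa_1=1$, $\kappa_{a-1}=-1$, and write $\alpha^j=\alpha_{\kappa_j}$. (These $\kappa_j$ have nothing to do with those of Section 4.) Given $X$, put $w^j=X+10Dj$, $x^j=w^j+\kappa_j$, $y^j=w^j+\kappa_{j+1}$ for $1\le j\le a-2$, and $z=X-1$, $z'=X+1$. Remove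
$$\beta z_2z'_2,\quad\alpha^1X_1z_2,\quad\alpha^{a-1}X_1z'_2,\quad\alpha^jx^j_1w^j_2,\quad\alpha^{j+1}y^j_1w^j_2\quad(1\le j\le a-2),$$
which are (B)- and (A)-triples, and add
$$\beta\alpha^1z_2,\quad\beta\alpha^{a-1}z'_2,\quad X_1z_2z'_2;\qquad\beta\alpha^j\alpha^{j+1},\quad\alpha^j\alpha^{j+1}w^j_2,\quad w^j_2x^j_1y^j_1\quad(1\le j\le a-2);$$
$$\alpha^1X_1x^1_1;\qquad\alpha^jy^{j-1}_1x^j_1\quad(2\le j\le a-2);\qquad\alpha^{a-1}y^{a-2}_1X_1. $$

*Pairs.* Every pair covered by the removed triples is covered exactly once by the added ones:

* $\beta z_2,\alpha^1z_2$ by $\beta\alpha^1z_2$, and $\beta z'_2,\alpha^{a-1}z'_2$ by $\beta\alpha^{a-1}z'_2$;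
* $z_2z'_2,\ X_1z_2,\ X_1z'_2$ by $X_1z_2z'_2$;
* $\alpha^1X_1$ by $\alpha^1X_1x^1_1$, and $\alpha^{a-1}X_1$ by $\alpha^{a-1}y^{a-2}_1X_1$;
* $\alpha^jx^j_1$ by $\alpha^1X_1x^1_1$ if $j=1$, and by $\alpha^jy^{j-1}_1x^j_1$ if $2\le j\le a-2$;
* $\alpha^{j+1}y^j_1$ by $\alpha^{j+1}y^j_1x^{j+1}_1$ if $j\le a-3$, and by $\alpha^{a-1}y^{a-2}_1X_1$ if $j=a-2$;
* $\alpha^jw^j_2,\ \alpha^{j+1}w^j_2$ by $\alpha^j\alpha^{j+1}w^j_2$, and $x^j_1w^j_2,\ y^j_1w^j_2$ by $w^j_2x^j_1y^j_1$.

The remaining pairs of the added triples are:

* each $\alpha^j\alpha^{j+1}$ twice, from $\beta\alpha^j\alpha^{j+1}$ and $\alpha^j\alpha^{j+1}w^j_2$;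
* each $\beta\alpha^j$ twice: $\beta\alpha^1$ from $\beta\alpha^1z_2,\ \beta\alpha^1\alpha^2$; $\beta\alpha^{a-1}$ from $\beta\alpha^{a-1}z'_2,\ \beta\alpha^{a-2}\alpha^{a-1}$; the others from $\beta\alpha^{j-1}\alpha^j,\ \beta\alpha^j\alpha^{j+1}$;
* once each, the $1+(a-2)+(a-3)+1=2a-3$ pairs $X_1x^1_1$, $x^j_1y^j_1$, $y^{j-1}_1x^j_1$ $(2\le j\le a-2)$, $y^{a-2}_1X_1$, which form the cycle $X_1x^1_1y^1_1x^2_1y^2_1\cdots x^{a-2}_1y^{a-2}_1$ in $W_1$.

*Links.* The affected paths change as follows, always keeping both ends:

* $\alpha^j$ for $2\le j\le a-2$: $y^{j-1}_1,w^{j-1}_2,\dots,x^j_1,w^j_2$ becomes $y^{j-1}_1,x^j_1,\dots\text{(reversed)}\dots,w^{j-1}_2,\alpha^{j-1},\beta,\alpha^{j+1},w^j_2$;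
* $\alpha^1$: $X_1,z_2,\dots,x^1_1,w^1_2$ becomes $X_1,x^1_1,\dots\text{(reversed)}\dots,z_2,\beta,\alpha^2,w^1_2$;
* $\alpha^{a-1}$: $X_1,z'_2,\dots,y^{a-2}_1,w^{a-2}_2$ becomes $X_1,y^{a-2}_1,\dots\text{(reversed)}\dots,z'_2,\beta,\alpha^{a-2},w^{a-2}_2$;
* $\beta$: the edge $z_2z'_2$ becomes the path $z_2,\alpha^1,\alpha^2,\dots,\alpha^{a-1},z'_2$.

For the first item, the new link edges of $\alpha^j$ are $\beta\alpha^{j-1},\ \beta\alpha^{j+1},\ \alpha^{j-1}w^{j-1}_2,\ \alpha^{j+1}w^j_2,\ y^{j-1}_1x^j_1$, and the lost ones are $y^{j-1}_1w^{j-1}_2$ and $x^j_1w^j_2$; the other items are read off in the same way.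

**Step 5: applying the moves.** *The purpose is to place the moves far apart.* If $a$ is odd, do Move II for all pairs $\{k,k'\}\subset S$. If $a$ is even, do Move I; then Move II for all pairs $\{\kappa_i,\kappa_j\}$ with $|i-j|\ge2$; then Move III. The locations of the Moves II are $20t+10Dr$, $r=1,\dots,R$, with $R$ the number of these moves, and $X=20t+10D(R+1)$.

For a given $\alpha_k$ the affected turns are: in Move I (only for $\alpha_0$) the intervals $[10i,10i+2]$, $i<t$; in Move II at $w$ the interval $[w+k,w+k+D]\subset[w-h,w+h+D]$; in Move III one interval contained in $[X,m/2)$. These intervals are pairwise disjoint, so the affected paths of $C_k$ are disjoint, all replacements are compatible, and each removed triple is present when it is removed. (The triple $\beta z_2z'_2$ has coordinates above $20t$, and the (B)-triples used in Move I have coordinates below $10t$.) Counting which points of $A$ have been inserted, we obtain: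

**Lemma 5.** After the moves the link of every element of $A$ is a single cycle on all other points of $V$, all pairs inside $A$ and all pairs $A$–$W$ are covered exactly twice, and all pairs between $W_i$ and $W_{i+1}$ exactly once by the cap. No (M)-triple has been removed.

*Proof.* If $a$ is odd, the moves insert into the link of $\alpha_k$ every $\alpha_{k'}$ once. If $a$ is even, Move II inserts into the link of $\alpha^i$ the $\alpha^j$ with $|i-j|\ge2$, and Move III inserts $\beta$ and the neighbors $\alpha^{i\pm1}$ that exist; the link of $\beta$ receives $\alpha^1,\dots,\alpha^{a-1}$. In all cases a path is replaced by a path with the same ends, so a cycle stays a cycle. Besides pairs inside $A$, the pairs covered more often than before the moves are only the pairs in $W_1$ listed in Moves II and III. $\square$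

## 7. Closing the fibers with a triangle decomposition

**Step 1: bookkeeping of fiber pairs.** *The purpose is to know exactly how often the cap covers each pair inside a fiber.* Call the four pairs $x_1x'_1,y_1y'_1,x_1y_1,x'_1y'_1$ of each Move II and the $2a-3$ cycle pairs of Move III *move pairs*; all lie in $W_1$. By the spacing, different moves use disjoint vertex sets in $W_1$, and within one move the move pairs form a cycle on distinct vertices. So the move pairs are pairwise distinct, and each vertex of $W$ is on $0$ or $2$ of them. Their differences are, in absolute value,
$$D=2h+1,\qquad|k'-k|\le2h,\qquad10D,\qquad10D+1,\qquad10D(a-2)-1,$$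
where the second kind also contains the pairs $x^j_1y^j_1$, with difference $\kappa_{j+1}-\kappa_j$. As $m$ is huge, a move pair is in $\mathcal L$ exactly if its difference is even and at most $2h$ in absolute value.

The triples $\alpha_0u_i(u+2)_i$ and $\alpha_0u_{i+1}(u+2)_{i+1}$ of Move I and $X_1z_2z'_2$ of Move III replace (B)-triples on the same fiber pair. So every fiber pair is covered by the cap at most twice: a pair outside $\mathcal L$ once by (M) and at most once as a move pair; a pair in $\mathcal L$ at most once by a triple that is, or replaces, a (B)-triple, and at most once as a move pair. Two further facts will be needed.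

* (C2) *Each fiber pair lies in at most one triple with third point in $A$, counted with multiplicity.* Those triples that are or replace (B)-triples have difference $\pm2$ and cover each such pair at most once in total. The others are on move pairs of difference $D$, $10D$, $10D+1$ or $10D(a-2)-1$, none of which is $2$, and move pairs are distinct.
* (C3) *Each $x\in W$ lies in at most one triple $x\alpha\alpha'$ with $\alpha,\alpha'\in A$.* The points that occur are the $w_2,w'_2$ of the Moves II, and $z_2,z'_2,w^j_2$ of Move III; all are distinct by the spacing.

**Step 2: the graph that remains.** Let $Q_i$ be the multigraph on $W_i$ in which $xy$ has multiplicity $2$ minus the number of cap triples containing $xy$. We want to decompose $Q_i$ into triangles, so we check divisibility. Pairs outside $\mathcal L$ have multiplicity at most $1$, and each vertex is in at most two pairs outside $\mathcal L$ of multiplicity $0$. The degree of a vertex in $Q_i$ is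
$$2(m-1)-(m-2h-1)-2[a\text{ even}]-(0\text{ or }2),$$
which is even because $m$ is odd. Without the move pairs,
$$|Q_i|=m(m-1)-\frac{m(m-2h-1)}2-[a\text{ even}]\,m=\begin{cases}\frac{m(m+a-2)}2&a\text{ odd},\\[2pt]\frac{m(m+a-5)}2&a\text{ even},\end{cases}$$
which is divisible by $3$ since $m+a\equiv2\pmod 3$. In $W_1$ the number of move pairs to subtract is $4\binom a2=2a(a-1)$ for $a$ odd. For $a$ even it is
$$4\cdot\frac{(a-2)(a-3)}2+2a-3=2a^2-8a+9\equiv2a(a-1)\pmod3,$$
because $\binom{a-1}2-(a-2)=\frac{(a-2)(a-3)}2$ pairs are treated by Move II. Both are $\equiv0\pmod 3$ since $a\equiv0,1\pmod 3$. So $3\mid|Q_i|$ always.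

**Step 3: the decomposition.** *The purpose is to remove the multiple edges greedily and then apply (BKLO).* For each $\mathcal L$-pair $xy$ of multiplicity $\mu$ in $Q_i$ choose $\mu$ triangles $xyz$ such that $xz,yz\notin\mathcal L$ have multiplicity $1$ and are in no previously chosen triangle. Never use an apex $z$ that has already been used $100h$ times. There are $hm$ $\mathcal L$-pairs, hence at most $2hm$ triangles, and at most $m/50$ vertices are ever blocked as apices. At each vertex at most $4h+200h$ pairs outside $\mathcal L$ have been used: at most $4h$ from its role as an end of an $\mathcal L$-pair ($2h$ such pairs, multiplicity at most $2$), and at most $200h$ as an apex. So for a given $xy$ the number of forbidden $z$ is at most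
$$\frac m{50}+2+4h+4+408h<m,$$
the terms counting blocked apices; $z\in\{x,y\}$; $xz$ or $yz$ in $\mathcal L$; $xz$ or $yz$ outside $\mathcal L$ of multiplicity $0$; and $xz$ or $yz$ used. The process succeeds. The remaining graph $G_i$ is simple, has no $\mathcal L$-pairs, has even degrees and $3\mid|E(G_i)|$, as removing triangles preserves both, and
$$\delta(G_i)\ge(m-1)-2h-2-204h\ge0.99m. $$
By (BKLO) it has a triangle decomposition. The *last layer* consists of all triangles obtained, for all $i$. It covers $xy$ exactly as often as its multiplicity in $Q_i$, and by construction

* (C1) *every last-layer triple contains at most one pair of $\mathcal L$.*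

Let $\mathcal B(T)$ be the union of the Latin part, the cap and the last layer. Every pair of points of $V$ is covered exactly twice. The cap, the last layer and the gadget TDs do not depend on $T$. The links of the points of $A$ are single cycles, and no gadget copy contains a point of $A$. It remains to treat the links of the points of $W$.

## 8. Strands in the links of $W$

Let $x\in W_i$ and $p=p_i$. The link of $p$ in $\mathcal F$ is a cycle $(\infty,\sigma_1,\dots,\sigma_{t-1})$. The two neighbors of $\infty$ on it are the neighbors of $p$ on the link of $\infty$, so $\{\sigma_1,\sigma_{t-1}\}=\{p_{i+1},p_{i-1}\}$. Put $\varphi_s=\{p,\sigma_s,\sigma_{s+1}\}$ for $1\le s\le t-2$; these are the faces at $p$ without $\infty$. The TD on $\varphi_s$ gives at $x$ a bijection $\beta_s:W_{\sigma_s}\to W_{\sigma_{s+1}}$ that consists of link edges of $x$.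

**Definition (strand).** The Latin part contributes to the link of $x$ exactly $m$ disjoint paths, each with one vertex in each $W_{\sigma_s}$. They are called the *strands* at $x$.

In Section 2, with no $\infty$ to cut the circle open, the strands closed up by a permutation of $W_{\sigma_1}$. For $d$ in the all-even blow-up of the tetrahedron with $m=2$, cutting the circle at fiber $a$ gives the strands $a,b,c$ and $a',b',c'$. In $\mathcal B(T)$ the ends of the strands continue into the cap. The strands contain all vertices of $W\setminus W_i$, since $\sigma_1,\dots,\sigma_{t-1}$ are all points of $\mathbb F_q$ other than $p,\infty$.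

**Lemma 6.** Every cycle of the link of $x\in W$ in $\mathcal B(T)$ contains a whole strand.

*Proof.* A cycle that contains a vertex of $W\setminus W_i$ contains the strand through it, because all edges of a strand are in the link. Suppose a cycle has all its vertices in $(W_i\setminus x)\cup A$. If $y\in W_i$ and $xy\notin\mathcal L$, the (M)-triple on $xy$ gives a link edge from $y$ to $W_{i+1}$, so $y$ is not on the cycle. If $y,y'\in W_i$ are adjacent on the cycle, the triple $xyy'$ lies inside a fiber and hence in the last layer, and $xy,xy'\in\mathcal L$ contradicts (C1). So a vertex $y\in W_i$ on the cycle would have both its edges going to $A$, which contradicts (C2). Hence the cycle lies in $A$; it has at least two edges, each from a triple $x\alpha\alpha'$, which contradicts (C3). $\square$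

## 9. Three gadgets per point connect the strands of a random system

Let $x\in W_p$ have coordinate $i$ in $W_p$, and consider the three chosen gadgets active at $p$. By (G1) the docks of gadget $k$ do not contain $\infty$, so they are $\varphi_{l_k},\varphi_{r_k}$ with $l_k<r_k$. The copies of gadget $k$ that are active at $x$ are the $m$ copies with $\xi=i$. As $\eta$ runs over $\mathbb Z_m$ their docks contain each of the $m$ link edges of $x$ from $\varphi_{l_k}$ exactly once, and likewise for $\varphi_{r_k}$; for $T_1$ these edges join the points with coordinates $\eta$ and $i+\eta$ in the fibers of $0$ and $1$, for $T_2$ those with coordinates $i+2\eta$ and $i+3\eta$ in the fibers of $2$ and $3$. Every strand has exactly one edge from each $\varphi_s$. So these copies define a permutation $\omega_k$ of the set of strands at $x$: the strand that contains the $\varphi_{l_k}$-dock edge of a copy is sent to the strand that contains its $\varphi_{r_k}$-dock edge.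

**Definition (good).** The point $x$ is *good* if no nonempty proper set of strands at $x$ is invariant under $\omega_1,\omega_2,\omega_3$. The tuple $T$ is *good* if all $x\in W$ are good.

**Lemma 7.** If $T$ is uniformly random (independent uniform Latin squares on the free faces), then $\Pr(x\text{ not good})\le2m^{-2}$.

*Proof.* **Step 1: three independent bijections.** *The purpose is to locate fresh randomness next to each gadget; (G3) was designed for this.* The six docks are distinct triples by (G2). Number the gadgets so that $l_1<l_2<l_3$, and put $g_k=l_k+1$. Since $g_k\le r_k\le t-2$, the face $\varphi_{g_k}$ exists, and it is the other triple of $\mathcal F$ containing $\{p,\sigma_{g_k}\}$, where $\sigma_{g_k}$ belongs to the dock $\varphi_{l_k}$. By (G3) it lies in no chosen gadget, so it is free and not a dock. Hence $g_k\ne r_k$ and $g_k\ne l_{k+1}$, which gives $g_k<r_k$ and $g_k<l_{k+1}$. Condition on all Latin squares except those on $\varphi_{g_1},\varphi_{g_2},\varphi_{g_3}$. Then $\beta_{g_1},\beta_{g_2},\beta_{g_3}$ are independent uniform bijections, because the distribution of a uniform Latin square is invariant under permuting the points of $W_{\sigma_{g_k+1}}$.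

**Step 2: traces.** *The purpose is to express invariance of a set of strands through fixed bijections.* Divide the positions $1,\dots,t-1$ into segments $0,1,2,3$: position $s$ is in segment $\#\{k:g_k<s\}$. Within a segment all bijections between the fibers $W_{\sigma_s}$ given by strands are now fixed, and $\beta_{g_k}$ leads from segment $k-1$ to segment $k$. Position $l_k$ lies in segment $k-1$, as $g_{k-1}<l_k<g_k$ (for $k=1$ only $l_1<g_1$ is needed). Position $r_k$ lies in a segment $j_k\ge k$, as $r_k>g_k$. Choose a reference position in each segment. A set $\mathcal S$ of $s$ strands has traces $\tau_0,\dots,\tau_3$, which are $s$-subsets of the four reference fibers. The copies of gadget $k$ at $x$ give a fixed bijection $W_{\sigma_{l_k}}\to W_{\sigma_{r_k}}$, matching the dock edges of each copy. So $\omega_k(\mathcal S)=\mathcal S$ means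
$$\tau_{j_k}=F_k(\tau_{k-1})\qquad(k=1,2,3), \tag{3}$$
with a fixed bijection $F_k$.

**Step 3: the expectation.** As $j_k\ge k$, the trace $\tau_3$ determines $\tau_2$ by (3) with $k=3$, then $\tau_1$ by $k=2$, then $\tau_0$ by $k=1$. So exactly $\binom ms$ tuples $(\tau_0,\dots,\tau_3)$ satisfy (3). A given tuple is the tuple of traces of a set of strands iff three independent uniform bijections map $\tau_{k-1}$ to $\tau_k$ for $k=1,2,3$, which has probability $\binom ms^{-3}$. The expected number of invariant $s$-sets is therefore $\binom ms^{-2}$. If $x$ is not good, then, passing to the complement if necessary, there is an invariant set with $1\le s\le m/2$. Hence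
$$\Pr(x\text{ not good})\le\sum_{1\le s\le m/2}\binom ms^{-2}\le m^{-2}+\frac m2\binom m2^{-2}\le2m^{-2}. \qquad\square$$

The same computation with $r$ gadgets would give $\binom ms^{1-r}$. For $r=2$ the term $s=1$ alone is $1/m$, and summing over the $tm$ points of $W$ gives $t$, which is useless; $r=3$ is what the union bound needs. Indeed, by Lemma 7 the probability that some $x\in W$ is not good is at most $tm\cdot2m^{-2}=2t/m\le\frac12$. So at least half of all $T$ are good.

## 10. Merging all cycles by flips

**Proposition 8.** If $T$ is good, some set of gadget copies can be flipped in $\mathcal B(T)$ so that the result $E(T)$ is a triangular embedding of $K_n$ in a nonorientable surface.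

*Proof.* Flipping preserves the covered pairs, and different copies share no triples, so copies can be flipped independently. By Lemma 3, flipping a copy active at $x$ changes the partition into cycle vertex sets only in the link of $x$. Hence it suffices to treat each $x\in W$ separately, using the copies active at $x$. Suppose that in some state the link of $x$ has at least two cycles.

*Claim: some copy active at $x$ has its two current edges in the link of $x$ in different cycles.* Suppose not. The two current edges, $01,23$ or $13,02$, contain the points $0,1,2,3$ of the copy. So for every copy active at $x$ these four points lie in one current cycle. Call two vertices of the link equivalent if they lie in the same current cycle. We show that the two ends of every edge of the *base link*, the link of $x$ in $\mathcal B(T)$, are equivalent.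

* If the edge is still present, this is clear.
* If it was removed by flipping a copy that contains $x$ but is not active at $x$, it belonged to the path of that copy, and the current path of that copy has the same vertex set and lies in one current cycle.
* If it was removed by flipping a copy active at $x$, its ends are among the points $0,1,2,3$ of that copy.

So every cycle of the base link, and every strand, lies in one class. If a copy of gadget $k$ has dock edges on the strands $\mathsf s$ and $\omega_k(\mathsf s)$, these two strands lie in the same class, because the docks contain only $x$ and the points $0,1,2,3$. Hence the set of strands in a given class is invariant under $\omega_1,\omega_2,\omega_3$. As $x$ is good, all strands lie in one class. By Lemma 6 every base cycle contains a strand, so there is only one class, a contradiction.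

Flipping the copy from the claim merges two cycles of the link of $x$ (Lemma 3). Repeating this, the link of $x$ becomes a single cycle. Doing it for all $x\in W$ makes all these links single cycles. The links of the points of $A$ are single cycles and are never affected, since no copy contains a point of $A$. Finally all links are single cycles of length $n-1$, every pair is covered exactly twice, and we have a triangular embedding. It contains gadgets, so by Lemma 3 the surface is nonorientable. $\square$

## 11. The number of embeddings, and the choice of $q$, $m$, $a$

**Step 1: how many free faces.** Under (P), $\mathcal F$ has $qt/3$ faces, $t$ of them contain $\infty$, and the $3t$ chosen gadgets have $21t$ triples. So the number $F$ of free faces satisfies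
$$F\ge\frac{qt}3-t-21t=\frac{t(q-66)}3=\frac{t^2}3\Big(1-\frac{65}t\Big). $$

**Step 2: how many $T$ can give the same embedding.** For each good $T$ fix $E(T)$ and the set of copies flipped to reach it. The copies do not depend on $T$, and there are $3tm^2$ of them, so there are at most $2^{3tm^2}$ possible sets. Given $E(T)$ and this set, we undo the flips and recover $\mathcal B(T)$. Its triples that meet three different fibers are exactly those of the Latin part: the cap triples meet at most two fibers, the last-layer triples only one. The fibers met identify the face. So $T$ is recovered. At least half of the tuples $T$ are good, and there are $L(m)^F$ tuples, so the number $N$ of nonorientable triangular embeddings of $K_n$ satisfies $N\ge\frac12L(m)^F2^{-3tm^2}$ and, by (vdW),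
$$\log N\ge\frac{t^2m^2}3\Big(1-\frac{65}t\Big)(\log m-2)-3tm^2-1. \tag{4}$$

**Step 3: parameters for every large $n$.** *The purpose is to satisfy (P) with $tm+a=n$.* Let $n\equiv0,1\pmod 3$ be large. By (PNT), since $\gcd(25,48)=1$, there is a prime $q\equiv25\pmod{48}$ with $\log n\le q\le2\log n$; put $t=q-1$. Let $m\equiv5\pmod 6$ if $n\equiv0\pmod 3$, and $m\equiv1\pmod6$ if $n\equiv1\pmod 3$; take $m$ maximal in its class with $a:=n-tm\ge10$. By maximality $n-t(m+6)<10$, so $a<10+6t$. As $3\mid t$, we have $a\equiv n\pmod 3$, so $a\equiv0,1\pmod3$. Moreover $m+a\equiv2+0$ or $1+1$, which is $2\pmod 3$ in both cases. Clearly $\gcd(m,6)=1$, and $m\ge q^5$ for large $n$. Thus (P) holds.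

**Step 4: the bound.** We have $tm=n-a\ge n-7q$, so $t^2m^2\ge n^2(1-14q/n)$. Also $tm\le n$, so $3tm^2\le3n^2/t$. Finally $m\ge(n-7q)/q\ge n/(eq)$ for large $n$, so $\log m\ge\log n-\log q-1$. Then (4) gives
$$\log N\ge\frac{n^2}3\Big(1-\frac{14q}n\Big)\Big(1-\frac{65}t\Big)(\log n-\log q-3)-\frac{3n^2}t-1\ \ge\ \frac{n^2}3\big(\log n-\log\log n-O(1)\big). $$
Here $\frac{65}t\log n=O(1)$ because $q\ge\log n$, the term $\frac{14q}n\log n$ tends to $0$, and $\log q\le\log\log n+\log2$. This proves Theorem 1. $\square$

**Step 5: Theorem 2.** The lower bound in Step 4 equals $\big(\frac{n^2}3-O(n^2\log\log n/\log n)\big)\log n$, and the upper bound is $(e^{-1/2}n)^{n^2/3}\le n^{n^2/3}$. Hence the number of distinct triangular embeddings of $K_n$ is $n^{n^2/3+o(n^2)}$, with the stated error. Conjecture 3 is true. $\square$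

**Remark.** For all large $n\equiv0,1\pmod 3$ we have shown
$$\Big(\frac{cn}{\log n}\Big)^{n^2/3}\le\#\{\text{nonorientable triangular embeddings of }K_n\}\le\#\{\text{all triangular embeddings of }K_n\}\le\big(e^{-1/2}n\big)^{n^2/3}. $$
An isomorphism class contains at most $n!=n^{o(n^2)}$ distinct embeddings, so the number of isomorphism classes is also $n^{n^2/3+o(n^2)}$. All embeddings counted in the lower bound are nonorientable, by Lemma 3, and the argument makes no claim about orientable ones.
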